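\title{Invariant distributions near the nilpotent cone of $\mathfrak{gl}_n$ in every characteristic}

\begin{abstract}
Let $K$ be a nonarchimedean local field and $\mathfrak g=\mathfrak{gl}_n(K)$. For a real number $r$ let $\mathfrak g_r$ be the union of the Moy--Prasad lattices $\mathfrak g_{x,r}$, and let $D_r$ be the span of the compactly supported functions that are invariant under translation by one of these lattices. We prove that on $D_r$ every invariant distribution with support in $\mathfrak g_r$ agrees with an invariant distribution with support in the nilpotent matrices. This holds for every real $r$, with no restriction on the characteristic of $K$ or of its residue field; the cases $r=0,\frac1n,\dots,\frac{n-1}n$ prove a conjecture. The common space of restrictions has dimension equal to the number of partitions of $n$ and has an explicit basis, and we determine for which $s$ the support $\mathfrak g_r$ may be replaced by $\mathfrak g_s$.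
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem}

Let $K$ be a nonarchimedean local field with ring of integers $R$, uniformizer $\varpi$, prime ideal $\mathfrak p=\varpi R$ and residue field $k$ of cardinality $q$. We place no restriction on the characteristic of $K$ or of $k$. The valuation is normalized by $\operatorname{val}(\varpi)=1$, and $|c|=q^{-\operatorname{val}(c)}$. Let $V=K^n$, $G=GL_n(K)$, and let $\mathfrak g$ be the Lie algebra of all $n\times n$ matrices over $K$, on which $G$ acts by $\operatorname{Ad}(g)X=gXg^{-1}$. Let $\mathcal N\subset\mathfrak g$ be the set of nilpotent matrices.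

A \emph{distribution} on $\mathfrak g$ is a linear functional $T$ on the space $C_c^\infty(\mathfrak g)$ of locally constant, compactly supported complex functions. It is \emph{invariant} if $T(f\circ\operatorname{Ad}(g))=T(f)$ for all $f$ and all $g\in G$. For $f\in C_c^\infty(\mathfrak g)$ the set $\{f\ne0\}$ is compact and open, so $T$ has support in a closed set $\omega$ exactly when $T(f)=0$ for every $f$ that vanishes on $\omega$. For a closed $G$-invariant set $\omega$, let $J(\omega)$ be the space of invariant distributions with support in $\omega$. For a compact open set $S$ we call $T[S]=T(\mathbf 1_S)$ the \emph{mass} of $S$; if $T$ is invariant, conjugate sets have the same mass.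

We use the following model of the reduced Bruhat--Tits building $B(G)$. A basis $(v_i)$ of $V$ and real numbers $x_1,\dots,x_n$ define the function
\[
\alpha_x\Big(\sum_i c_iv_i\Big)=\min_i\big(\operatorname{val}(c_i)+x_i\big)
\]
on $V$; we say that $(v_i)$ is a \emph{splitting basis} for $\alpha_x$, with \emph{values} $x_i=\alpha_x(v_i)$. The points $x$ of $B(G)$ are these functions modulo additive constants, and $G$ acts by $\alpha_{gx}=\alpha_x\circ g^{-1}$. For $t\in\mathbb R$ the Moy--Prasad lattice at $x$ is
\[
\mathfrak g_{x,t}=\{X\in\mathfrak g:\ \alpha_x(Xv)\ge\alpha_x(v)+t\ \text{ for all }v\in V\}.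
\]
It is enough to test this condition on a splitting basis, and there it reads
\begin{equation}\label{eq:entries}
\operatorname{val}(X_{ij})\ge t-x_i+x_j\qquad\text{for all }i,j .
\end{equation}
This is the Moy--Prasad definition on an apartment, transported by $G$; cf.\ \cite{BT84,BL02}. For the standard basis with all $x_i=0$ one gets $\varpi^{\lceil t\rceil}M_n(R)$. In general $\varpi\,\mathfrak g_{x,t}=\mathfrak g_{x,t+1}$, the lattice $\mathfrak g_{x,t}$ decreases as $t$ grows, and $\mathfrak g_{gx,t}=\operatorname{Ad}(g)\mathfrak g_{x,t}$.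

For a lattice $L\subset\mathfrak g$ let $C_c(\mathfrak g/L)$ be the space of compactly supported functions on $\mathfrak g$ that are invariant under translation by $L$. For $r\in\mathbb R$ put
\[
\mathfrak g_r=\bigcup_{z\in B(G)}\mathfrak g_{z,r},\qquad D_r=\sum_{z\in B(G)}C_c(\mathfrak g/\mathfrak g_{z,r})\subseteq C_c^\infty(\mathfrak g),
\]
and write $\operatorname{res}_{D_r}$ for the restriction of distributions to $D_r$. The set $\mathfrak g_r$ measures the size of eigenvalues: by Proposition~\ref{prop:charpoly} it consists of the matrices all of whose eigenvalues have valuation at least $r$. So the $\mathfrak g_r$ are closed invariant neighborhoods of $\mathcal N$ that shrink to $\mathcal N$ as $r\to\infty$. The space $D_r$ measures resolution: it is spanned by the functions $\mathbf 1_{X+\mathfrak g_{x,r}}$, it grows with $r$, and $\bigcup_rD_r=C_c^\infty(\mathfrak g)$. The question is whether test functions of resolution $r$ can tell an invariant distribution that lives within $\mathfrak g_r$ from one that lives on $\mathcal N$. The conjecture, taken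 from \cite{Homog}, says that they cannot:
\begin{equation}\label{eq:conj}
\operatorname{res}_{D_r}J(\mathfrak g_r)=\operatorname{res}_{D_r}J(\mathcal N)
\end{equation}
for $GL_n(K)$ in all characteristics and for $r=0,\frac1n,\dots,\frac{n-1}n$.

Two observations make this a natural guess. For $n=1$ the building is a point and $\mathfrak g_r=\mathfrak p^{\lceil r\rceil}$. A function $f\in D_r$ is constant on $\mathfrak g_r$, so $T(f)=f(0)\,T[\mathfrak g_r]$ for $T\in J(\mathfrak g_r)$, and $T$ agrees on $D_r$ with a multiple of the point mass at $0$. For general $n$, recall that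
\[
\mathfrak g_r=\bigcap_{y\in B(G)}(\mathfrak g_{y,r}+\mathcal N),
\]
a formula that we quote for orientation and do not use. It shows that every coset $X+\mathfrak g_{y,r}$ that meets $\mathfrak g_r$ also meets $\mathcal N$: as sets, $\mathfrak g_r$ and $\mathcal N$ look alike at resolution $r$. Equation~\eqref{eq:conj} asks for more. It says that every linear combination of cosets to which all of $J(\mathcal N)$ gives total mass zero also gets total mass zero from the larger space $J(\mathfrak g_r)$.

\subsection{The result}

The conjecture is true, and \eqref{eq:conj} holds for every real $r$. To describe both sides we attach a nilpotent distribution and a lattice to each partition $\lambda=(\lambda_1\ge\lambda_2\ge\cdots)$ of $n$. Let $F^\lambda_j\subseteq V$ be the span of the first $\lambda_1+\dots+\lambda_j$ standard basis vectors, let $P_\lambda\subseteq G$ be the stabilizer of the flag $F^\lambda$, and let $\mathfrak n_\lambda=\{Y: YF^\lambda_j\subseteq F^\lambda_{j-1}\text{ for all }j\}$. Put $\Gamma=GL_n(R)$ and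
\[
\mu_\lambda(f)=\int_{\Gamma}\int_{\mathfrak n_\lambda}f(\operatorname{Ad}(h)Y)\,dY\,dh ,
\]
with Haar measures that give volume $1$ to $\Gamma$ and to $\mathfrak n_\lambda\cap M_n(R)$. Let $\mathfrak P_\lambda\subseteq M_n(R)$ be the preimage of the parabolic subalgebra of $M_n(k)$ of block type $\lambda$, that is, the set of integral matrices that are block upper triangular modulo $\mathfrak p$ with diagonal blocks of sizes $\lambda_1,\lambda_2,\dots$. Let $p(n)$ be the number of partitions of $n$.

\begin{theorem}\label{thm:main}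
Let $r\in\mathbb R$ and $m=\lfloor r\rfloor$.
\begin{enumerate}
\item[(1)] $\operatorname{res}_{D_r}J(\mathfrak g_r)=\operatorname{res}_{D_r}J(\mathcal N)$.
\item[(2)] This space has dimension $p(n)$, with basis the $\operatorname{res}_{D_r}\mu_\lambda$. For $T\in J(\mathfrak g_r)$, the restriction $\operatorname{res}_{D_r}T$ is determined by the $p(n)$ numbers $T[\varpi^m\mathfrak P_\lambda]$.
\item[(3)] The $\mu_\lambda$ form a basis of $J(\mathcal N)$.
\item[(4)] For $s\in\mathbb R$ the following are equivalent: $\operatorname{res}_{D_r}J(\mathfrak g_s)=\operatorname{res}_{D_r}J(\mathcal N)$; the interval $[s,r)$ contains no rational number with denominator at most $n$; $\mathfrak g_s\subseteq\mathfrak g_r$.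
\end{enumerate}
\end{theorem}

The conjecture is part (1) for $r=0,\frac1n,\dots,\frac{n-1}n$. Part (4) explains the role of such fractions. Let $r^*$ be the least rational number $\ge r$ with denominator at most $n$. Then $\mathfrak g_r=\mathfrak g_{r^*}$, and the restrictions of $J(\mathfrak g_r)$ and $J(\mathcal N)$ to $D_t$ agree exactly for $t\le r^*$.

\subsection{Plan of the proof}

The proof has three parts.
\begin{itemize}
\item \emph{Descent} (Proposition~\ref{prop:descent}). A distribution $T\in J(\mathfrak g_r)$ that gives mass zero to every lattice $\mathfrak g_{y,r}$ vanishes on $D_r$. The mass of a coset $X+\mathfrak g_{x,r}$ is rewritten in terms of cosets at a nearby point, where the representative lies closer to the lattice, until a Fourier transform over $k$ finishes the computation.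
\item \emph{Depth zero} (Proposition~\ref{prop:integer}). For $r=0$ each mass $T[\mathfrak g_{y,0}]$ is one of the $p(n)$ numbers $T[\mathfrak P_\lambda]$, and the $p(n)$ distributions $\mu_\lambda$ are independent on $D_0$. A dimension count gives \eqref{eq:conj} for $r=0$, and by dilation for all integers.
\item \emph{Raising $r$} (Proposition~\ref{prop:raise}). If $T\in J(\mathfrak g_r)$ vanishes on $D_m$ with $m\le r$, then it vanishes on $D_r$. The key point is that for $t<r$ the masses of the lattices $\mathfrak g_{x,t'}$ with $t'$ slightly larger than $t$ are combinations of the masses of the lattices $\mathfrak g_{y,t}$.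
\end{itemize}
No step divides by an integer in $K$ or in $k$. Conjugation is done by elements $1+Y$, duality by the trace form, and the linear algebra of a nilpotent element $e$ in a Jordan basis, where $\operatorname{ad}e$ has a matrix with entries $0,\pm1$. Section~\ref{sec:gl2} shows the three parts for $GL_2$. Sections~\ref{sec:norms}--\ref{sec:near} reduce the behavior of $T$ near a point of the building to graded linear algebra over $k$, Sections~\ref{sec:descent}--\ref{sec:raise} carry out the three parts, and Section~\ref{sec:sharp} proves part (4).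

\section{The case of $GL_2$}\label{sec:gl2}

Let $n=2$, let $v_1,v_2$ be the standard basis and $E_{ij}$ the matrix units. For $\sigma\in\mathbb R$ let $y_\sigma$ be the point with values $\alpha(v_1)=0$, $\alpha(v_2)=\sigma$. By \eqref{eq:entries},
\[
\mathfrak g_{y_\sigma,u}=\begin{pmatrix}\mathfrak p^{\lceil u\rceil}&\mathfrak p^{\lceil u+\sigma\rceil}\\ \mathfrak p^{\lceil u-\sigma\rceil}&\mathfrak p^{\lceil u\rceil}\end{pmatrix}.
\]
Every point of $B(G)$ is conjugate to some $y_\sigma$ with $-1<\sigma\le0$: move a splitting basis to the standard one, add a constant, and scale $v_2$ by a power of $\varpi$. For $u=0$ and integers $j\ge0$ put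
\[
\mathfrak L_j=\mathfrak g_{y_{-j},0}=\begin{pmatrix}R&\mathfrak p^{-j}\\ \mathfrak p^{j}&R\end{pmatrix},\qquad
\mathfrak I_j=\begin{pmatrix}R&\mathfrak p^{-j}\\ \mathfrak p^{j+1}&R\end{pmatrix};
\]
the second lattice is $\mathfrak g_{y_\sigma,0}$ for $-j-1<\sigma<-j$. Up to conjugation the lattices $\mathfrak g_{y,0}$ are $\mathfrak L_0=M_2(R)=\mathfrak P_{(2)}$ and $\mathfrak I_0=\mathfrak P_{(1,1)}$.

\subsection*{Descent.} Let $T\in J(\mathfrak g_0)$ and $e=E_{21}$. We compute $T[e+\mathfrak L_j]$ for $j\ge1$. The matrix $e$ lies in $\mathfrak g_{y_\sigma,u}$ exactly for $u\le\sigma$, so it approaches the lattice $\mathfrak g_{y_\sigma,0}$ as $\sigma$ increases to $0$. Along the way we meet $\mathfrak L_j\supset\mathfrak I_{j-1}\subset\mathfrak L_{j-1}\supset\cdots\supset\mathfrak I_0\subset\mathfrak L_0$, and there are three kinds of moves.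

\emph{The lattice shrinks above the diagonal.} For $j\ge0$ the coset $e+\mathfrak L_{j+1}$ is the disjoint union of the cosets $e+bE_{12}+\mathfrak I_j$ with $b\in\mathfrak p^{-j-1}/\mathfrak p^{-j}$. If $\operatorname{val}(b)=-j-1$, a matrix in such a coset has integral diagonal entries, a unit at $(2,1)$ and an entry of valuation $-j-1$ at $(1,2)$, so its determinant is not integral and it is not in $\mathfrak g_0$. By the support condition, $T[e+\mathfrak L_{j+1}]=T[e+\mathfrak I_j]$.

\emph{The lattice grows below the diagonal.} For $j\ge1$ the coset $e+\mathfrak L_j$ is the disjoint union of the $q$ cosets $(1+c)e+\mathfrak I_j$ with $c\in\mathfrak p^j/\mathfrak p^{j+1}$. Conjugation by $\operatorname{diag}(1,1+c)$ preserves $\mathfrak I_j$ and sends $e$ to $(1+c)e$. By invariance, $T[e+\mathfrak I_j]=q^{-1}T[e+\mathfrak L_j]$.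

\emph{The last move.} Now $e\in\mathfrak L_0$, and $\mathfrak L_0$ is the disjoint union of $\mathfrak I_0$ and the $q-1$ cosets $ce+\mathfrak I_0$ with $c\in R^\times/(1+\mathfrak p)$, which are conjugate under $\operatorname{diag}(1,c)$. So $T[\mathfrak L_0]=T[\mathfrak I_0]+(q-1)T[e+\mathfrak I_0]$. This move takes place in the finite quotient $M_2(k)$ and does not use the support of $T$.

Together these give
\[
T[e+\mathfrak L_j]=\frac{q^{1-j}}{q-1}\big(T[\mathfrak L_0]-T[\mathfrak I_0]\big)\qquad(j\ge1):
\]
the mass of a coset far from the origin is a combination of masses of lattices.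

\subsection*{Depth zero.} The two numbers $T[\mathfrak L_0]$, $T[\mathfrak I_0]$ take arbitrary values on $J(\mathcal N)$. Indeed $\mu_{(2)}$ is the point mass at $0$ and gives $(1,1)$. For $\mu_{(1,1)}$ we have $\mathfrak n_{(1,1)}=KE_{12}$. For $h\in\Gamma$ the matrix $\operatorname{Ad}(h)(cE_{12})$ lies in $\mathfrak L_0$ exactly when $c\in R$. It lies in $\mathfrak I_0$ exactly when $c\in\mathfrak p$, or $c\in R$ and $h$ fixes the first coordinate line of $k^2$, because a nonzero nilpotent element of $M_2(k)$ has a single stable line. There are $q+1$ lines, so $\mu_{(1,1)}$ gives $\big(1,\frac1{q+1}+\frac q{q+1}\cdot\frac1q\big)=\big(1,\frac2{q+1}\big)$, which is not proportional to $(1,1)$.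

\subsection*{Raising $r$.} Let $0<u\le\frac12$. For $-u<\sigma\le0$ the lattice $\mathfrak g_{y_\sigma,u}$ is $\varpi\mathfrak L_0$, for $-1<\sigma<u-1$ it is the conjugate lattice $\varpi\mathfrak L_1$, and for $u-1\le\sigma\le-u$ it is the preimage $\mathfrak I_0^+$ in $M_2(R)$ of the line $kE_{12}$. Suppose now that $T\in J(\mathfrak g_{r_1})$ with $r_1>0$. An element of $M_2(R)\cap\mathfrak g_{r_1}$ has trace and determinant in $\mathfrak p$, so its image in $M_2(k)$ is nilpotent, and $T$ sees functions on $M_2(k)$ only through their values on nilpotent elements. A nilpotent upper triangular matrix lies in $kE_{12}$; hence $T[\mathfrak I_0^+]=T[\mathfrak I_0]$. A nilpotent $E\in M_2(k)$ has $q+1$ stable lines if $E=0$ and one otherwise; so if $\mathfrak b_\ell$ is the stabilizer of the line $\ell$, then on nilpotent elements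
\begin{equation}\label{eq:gl2mobius}
\mathbf 1_{\{0\}}=q^{-1}\Big(\sum_\ell\mathbf 1_{\mathfrak b_\ell}-1\Big),
\end{equation}
and $T[\varpi\mathfrak L_0]=q^{-1}\big((q+1)T[\mathfrak I_0]-T[\mathfrak L_0]\big)$. The masses of the lattices at level $u$ are thus determined by those at level $0$.

One feature of the general descent is invisible here: for $n\ge3$ the Jordan type of the nilpotent element that guides the motion can change on the way. It is the subject of Lemma~\ref{lem:rank}.

\section{Norms, lattices and reductions}\label{sec:norms}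

The computations above took place in $M_2(R)/\varpi M_2(R)=M_2(k)$. At a general point $x$ and level $t$ the corresponding quotient is the space of operators of degree $t$ on a graded vector space over $k$.

\subsection{The graded space of a norm}

A \emph{norm} on $V$ is a function $\alpha:V\to\mathbb R\cup\{\infty\}$ with $\alpha(v)=\infty$ only for $v=0$, $\alpha(cv)=\operatorname{val}(c)+\alpha(v)$, and $\alpha(v+w)\ge\min(\alpha(v),\alpha(w))$. Put $L_t=\{\alpha\ge t\}$, $L_{t+}=\{\alpha>t\}$ and $\operatorname{gr}_t=L_t/L_{t+}$. Since $\varpi L_t=L_{t+1}\subseteq L_{t+}$, the quotient $\operatorname{gr}_t$ is a $k$-vector space, and multiplication by $\varpi$ identifies $\operatorname{gr}_t$ with $\operatorname{gr}_{t+1}$. For $\gamma\in\mathbb R/\mathbb Z$ let $W_\gamma=\operatorname{gr}_{t_0}$, where $t_0\in[0,1)$ represents $\gamma$, and let $W=\bigoplus_\gamma W_\gamma$. The \emph{symbol map} $\sigma_t:L_t\to W_{t+\mathbb Z}$ sends $v$ to the class of $\varpi^{-\lfloor t\rfloor}v$. It is additive and onto, its kernel is $L_{t+}$, and $\sigma_{t+j}(u\varpi^jv)=\bar u\,\sigma_t(v)$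 for $u\in R^\times$ with residue $\bar u$ and $j\in\mathbb Z$. The \emph{symbol} of $v\ne0$ is $\sigma_{\alpha(v)}(v)\neq0$.

\begin{lemma}\label{lem:split}
Let $\alpha$ be a norm such that $L_0$ is a lattice in $V$ and the values of $\alpha$ on $V\setminus0$ lie in finitely many cosets of $\mathbb Z$.
\begin{enumerate}
\item[(a)] $\dim_kW=n$.
\item[(b)] Let $(w_i)$ be a basis of $W$ with $w_i\in W_{\beta_i+\mathbb Z}$, $\beta_i\in\mathbb R$, and choose $v_i\in L_{\beta_i}$ with $\sigma_{\beta_i}(v_i)=w_i$. Then $(v_i)$ is a splitting basis for $\alpha$ with values $\beta_i$. In particular $\alpha=\alpha_z$ for a point $z$.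
\item[(c)] The symbols of a splitting basis form a basis of $W$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $t_1<\dots<t_p$ be the values of $\alpha$ in $[0,1)$. Then $L_0=L_{t_1}$, $L_{t_i+}=L_{t_{i+1}}$ and $L_{t_p+}=L_1=\varpi L_0$, so $\dim W=\dim_kL_0/\varpi L_0=n$.

(b) Let $v=\sum c_iv_i$ with some $c_i\ne0$, let $\beta=\min_i(\operatorname{val}(c_i)+\beta_i)$, and let $I$ be the set of indices where the minimum is attained. Write $c_i=u_i\varpi^{\operatorname{val}(c_i)}$ for $i\in I$. Then $v\in L_\beta$ and $\sigma_\beta(v)=\sum_{i\in I}\bar u_iw_i\ne0$, so $\alpha(v)=\beta$. In particular $v\ne0$, so the $n$ vectors $v_i$ form a basis.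

(c) The same formula for $\sigma_\beta(v)$ shows that the symbol of any $v\neq0$ is a combination of the $n$ symbols of the splitting basis, which therefore span $W$.
\end{proof}

The functions $\alpha_x$ satisfy the hypotheses, with $L_0=\bigoplus_i\mathfrak p^{\lceil-x_i\rceil}v_i$. We write $W_x$ for the graded space of $\alpha_x$. Adding a constant to $\alpha_x$ shifts the grading and changes nothing below.

\subsection{Depth and reduction}

For $X\ne0$ the \emph{depth} $\operatorname{dep}_x(X)$ is the largest $t$ with $X\in\mathfrak g_{x,t}$; by \eqref{eq:entries} it equals $\min_{i,j}(\operatorname{val}(X_{ij})+x_i-x_j)$. Put $\mathfrak g_{x,t+}=\bigcup_{t'>t}\mathfrak g_{x,t'}$. Depths at $x$ lie in the discrete set $\bigcup_{i,j}(\mathbb Z+x_i-x_j)$, so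
\begin{equation}\label{eq:jumps}
\mathfrak g_{x,t}=\mathfrak g_{x,t-\eta}\quad\text{and}\quad\mathfrak g_{x,t+}=\mathfrak g_{x,t+\eta}\qquad\text{for small }\eta>0 .
\end{equation}
The definition gives $\mathfrak g_{x,t}\,\mathfrak g_{x,t'}\subseteq\mathfrak g_{x,t+t'}$. For $u>0$ and $Y\in\mathfrak g_{x,u}$ the geometric series shows that $1+Y$ is invertible with $(1+Y)^{-1}-1\in\mathfrak g_{x,u}$. So $1+\mathfrak g_{x,u}$ is a group contained in $\mathfrak g_{x,0}$, and it preserves every $\mathfrak g_{x,t}$ under $\operatorname{Ad}$. We compute its action with the identity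
\begin{equation}\label{eq:Ad}
\operatorname{Ad}(1+Y)A=A+[Y,A](1+Y)^{-1},
\end{equation}
which is $(1+Y)A=A(1+Y)+[Y,A]$ multiplied by $(1+Y)^{-1}$.

For an $\mathbb R/\mathbb Z$-graded space $W$ and $t\in\mathbb R$ put
\[
\operatorname{End}_t(W)=\{E: EW_\gamma\subseteq W_{\gamma+t}\text{ for all }\gamma\},\qquad H(W)=\prod_\gamma GL(W_\gamma).
\]
An element $X\in\mathfrak g_{x,t}$ maps $L_a$ into $L_{a+t}$ and $L_{a+}$ into $L_{(a+t)+}$ and commutes with $\varpi$, so it has a \emph{reduction} $\bar X\in\operatorname{End}_t(W_x)$ with $\bar X\sigma_a(v)=\sigma_{a+t}(Xv)$. Reduction is compatible with products: $\overline{XX'}=\bar X\,\overline{X'}$ in $\operatorname{End}_{t+t'}(W_x)$. Let $(v_i)$ be a splitting basis with symbols $w_i$, let $E_{ij}$ be the matrix unit $w_j\mapsto w_i$, and let $m_{ij}=t-x_i+x_j$. The $E_{ij}$ with $m_{ij}\in\mathbb Z$ form a basis of $\operatorname{End}_t(W_x)$, and the coefficient of $E_{ij}$ in $\bar X$ is the residue of $\varpi^{-m_{ij}}X_{ij}$. With \eqref{eq:entries} this shows that reduction induces an isomorphism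
\[
\mathfrak g_{x,t}/\mathfrak g_{x,t+}\cong\operatorname{End}_t(W_x).
\]
In particular $X\in\mathfrak g_{x,t}$ has depth exactly $t$ if and only if $\bar X\ne0$.

Let $G_x=\{g\in G:\alpha_x\circ g=\alpha_x\}$. It is a group contained in $\mathfrak g_{x,0}$, it preserves all $\mathfrak g_{x,t}$ and $\mathfrak g_{x,t+}$, and $\overline{\operatorname{Ad}(g)X}=\bar g\bar X\bar g^{-1}$. The map $g\mapsto\bar g$ from $G_x$ to $H(W_x)$ is onto: given $h$, choose $v_i'\in L_{x_i}$ with $\sigma_{x_i}(v_i')=hw_i$; by Lemma~\ref{lem:split}(b) the $v_i'$ form a splitting basis with values $x_i$, so the map $g:v_i\mapsto v_i'$ lies in $G_x$, and $\bar g=h$.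

\subsection{The sets $\mathfrak g_r$ and the spaces $D_r$}

Write $\det(\xi-X)=\xi^n+\sum_{i=1}^nc_i(X)\xi^{n-i}$.

\begin{proposition}\label{prop:charpoly}
For every $t\in\mathbb R$, $\ \mathfrak g_t=\{X:\operatorname{val}(c_i(X))\ge it\text{ for }1\le i\le n\}$.
\end{proposition}

\begin{proof}
Let $X\in\mathfrak g_{z,t}$ and use a splitting basis with values $z_j$. Up to sign, $c_i(X)$ is the sum of the principal $i\times i$ minors. A term of such a minor is $\pm\prod_{j\in I}X_{j,\pi(j)}$ with $|I|=i$ and $\pi$ a permutation of $I$, and by \eqref{eq:entries} its valuation is at least $\sum_{j\in I}(t-z_j+z_{\pi(j)})=it$.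

Conversely, suppose that $\operatorname{val}(c_i(X))\ge it$ for all $i$. We need a norm that $X$ raises by $t$. Take any point $x$ and put
\[
\alpha(v)=\min_{0\le l<n}\big(\alpha_x(X^lv)-lt\big).
\]
This is a norm (the term $l=0$ is finite for $v\ne0$), with values in the cosets $x_i-lt+\mathbb Z$. The set $\{\alpha\ge0\}$ is an open $R$-submodule of the lattice $\{\alpha_x\ge0\}$, hence a lattice. By Lemma~\ref{lem:split}, $\alpha=\alpha_z$ for a point $z$. The Cayley--Hamilton theorem gives $X^nv=-\sum_ic_i(X)X^{n-i}v$, so
\[
\alpha_x(X^nv)-nt\ge\min_{1\le i\le n}\big(\alpha_x(X^{n-i}v)-(n-i)t\big)=\alpha(v).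
\]
Hence $\alpha(Xv)=t+\min_{1\le l\le n}(\alpha_x(X^lv)-lt)\ge t+\alpha(v)$, that is, $X\in\mathfrak g_{z,t}$.
\end{proof}

The condition says that all eigenvalues have valuation $\ge t$: the $c_i$ are symmetric functions of the eigenvalues, and conversely, under the condition an element $\xi$ of valuation $<t$ cannot be a root, since $\xi^n$ has smaller valuation than every other term. The proposition shows that $\mathfrak g_t$ is closed and $G$-invariant, and that $\mathcal N\subseteq\mathfrak g_r\subseteq\mathfrak g_s$ for $s\le r$. Also $D_s\subseteq D_r$ for $s\le r$, because $\mathfrak g_{x,r}\subseteq\mathfrak g_{x,s}$, and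
\begin{equation}\label{eq:leftcont}
D_r=\bigcup_{s<r}D_s ,
\end{equation}
because each spanning function $\mathbf 1_{X+\mathfrak g_{x,r}}$ lies in $D_{r-\eta}$ for small $\eta$ by \eqref{eq:jumps}.

The support condition on distributions enters the proof only through the next lemma.

\begin{lemma}\label{lem:nilred}
If $X\in\mathfrak g_r\cap\mathfrak g_{x,s}$ and $s<r$, then $\bar X\in\operatorname{End}_s(W_x)$ is nilpotent.
\end{lemma}

\begin{proof}
Let $X\in\mathfrak g_{z,r}$. There is $c$ with $|\alpha_z-\alpha_x|\le c$ on $V\setminus0$: for a splitting basis $(v_i)$ of $x$ we have $\alpha_z(\sum c_iv_i)\ge\min_i(\operatorname{val}(c_i)+\alpha_z(v_i))\ge\alpha_x(\sum c_iv_i)-\max_i|\alpha_z(v_i)-x_i|$, and the roles of $x$ and $z$ can be exchanged. Then $\alpha_x(X^lv)\ge\alpha_x(v)+lr-2c$, so $X^l\in\mathfrak g_{x,ls+}$ as soon as $l(r-s)>2c$, and $\bar X^l=0$.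
\end{proof}

\subsection{Nearby lattices and flags}

For $GL_2$ the lattices $\mathfrak I_0$, $\mathfrak I_0^+$ and $\varpi\mathfrak L_0$ all lie between $\varpi M_2(R)$ and $M_2(R)$. In general every $\mathfrak g_{x,t}$ with $t$ near $r$ lies between $\mathfrak g_{x_0,r+}$ and $\mathfrak g_{x_0,r}$ for a suitable point $x_0$. The descent will move in steps whose size depends on how near $t$ has to be, so we need a bound that is uniform in $x$.

\begin{lemma}\label{lem:eps}
For every $r$ there is $\varepsilon=\varepsilon(r)>0$ such that for every point $x$ there is a point $x_0$, having a common splitting basis with $x$, with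
\[
\mathfrak g_{x_0,r+}\subseteq\mathfrak g_{x,t}\subseteq\mathfrak g_{x_0,r}\qquad\text{for all }t\in[r-\varepsilon,r+\varepsilon].
\]
\end{lemma}

\begin{proof}
By \eqref{eq:entries}, inclusions between lattices at points with a common splitting basis depend only on the vectors of values. Scaling the basis vectors by powers of $\varpi$, we may assume that $x$ has values in $[0,1]^n$, and we identify points with their vectors of values. For $x_0\in[0,1]^n$ choose $\eta>0$ as in \eqref{eq:jumps} for $t=r$. If $|x_i-x_{0,i}|\le\eta/4$ for all $i$, then the differences $x_i-x_j$ and $x_{0,i}-x_{0,j}$ are within $\eta/2$ of each other, so for $|t-r|\le\eta/2$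
\[
\mathfrak g_{x,t}\subseteq\mathfrak g_{x_0,t-\eta/2}\subseteq\mathfrak g_{x_0,r-\eta}=\mathfrak g_{x_0,r},\qquad
\mathfrak g_{x_0,r+}=\mathfrak g_{x_0,r+\eta}\subseteq\mathfrak g_{x,r+\eta/2}\subseteq\mathfrak g_{x,t}.
\]
Finitely many of the open cubes $|x_i-x_{0,i}|<\eta/4$ cover $[0,1]^n$; let $\varepsilon$ be the minimum of the corresponding numbers $\eta/2$.
\end{proof}

A \emph{graded flag} of a graded space $W$ is a chain $F:0=F_0\subsetneq\dots\subsetneq F_\ell=W$ of graded subspaces; $\ell$ is its \emph{length}. In $\operatorname{End}_r(W)$ put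
\[
\mathfrak p_F=\{E:EF_j\subseteq F_j\text{ for all }j\},\qquad\mathfrak n_F=\{E:EF_j\subseteq F_{j-1}\text{ for all }j\ge1\}.
\]
The elements of $\mathfrak n_F$ are nilpotent. For $h\in H(W)$, $\operatorname{Ad}(h)$ carries $\mathfrak p_F,\mathfrak n_F$ to $\mathfrak p_{hF},\mathfrak n_{hF}$.

\begin{lemma}\label{lem:image}
Let $x_0$ be a point, $W=W_{x_0}$, and let $\operatorname{pr}:\mathfrak g_{x_0,r}\to\operatorname{End}_r(W)$ be the reduction.
\begin{enumerate}
\item[(a)] Let $x$ have a common splitting basis with $x_0$ and let $\mathfrak g_{x_0,r+}\subseteq\mathfrak g_{x,t}\subseteq\mathfrak g_{x_0,r}$. If $t=r$, then $\mathfrak g_{x,t}=\operatorname{pr}^{-1}(\mathfrak p_F)$ for a graded flag $F$ of $W$. If $t>r$, then $\mathfrak g_{x,t}=\operatorname{pr}^{-1}(\mathfrak n)$ for a subspace $\mathfrak n$ that consists of nilpotent elements.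
\item[(b)] For each graded flag $F$ of $W$ there is a point $y_F$ with $\mathfrak g_{y_F,r}=\operatorname{pr}^{-1}(\mathfrak p_F)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $x_0$ have values $a_i$ and $x$ values $a_i+\delta_i$, and let $w_i\in W$ be the symbols. The space $\operatorname{End}_r(W)$ has as basis the $E_{ij}$ with $m_{ij}=r-a_i+a_j\in\mathbb Z$, and $E_{ij}$ is the image of the matrix with the single entry $\varpi^{m_{ij}}$ at $(i,j)$. This matrix lies in $\mathfrak g_{x,t}$ if and only if $m_{ij}\ge t-a_i-\delta_i+a_j+\delta_j$, that is, $\delta_i-\delta_j\ge t-r$. All three lattices are defined entry by entry, so $\mathfrak g_{x,t}$ is the preimage of the span of the $E_{ij}\in\operatorname{End}_r(W)$ with $\delta_i-\delta_j\ge t-r$. Let $F$ be the flag formed by the spans of the sets $\{w_i:\delta_i\ge\delta\}$, $\delta\in\mathbb R$. Then $\mathfrak p_F$ is spanned by the $E_{ij}$ with $\delta_i\ge\delta_j$ and $\mathfrak n_F$ by those with $\delta_i>\delta_j$. For $t=r$ the image is $\mathfrak p_F$, and for $t>r$ it is contained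 in $\mathfrak n_F$.

(b) Choose a homogeneous basis $(w_i)$ of $W$ such that each $F_j$ is spanned by some of the $w_i$, lift it to a splitting basis of $x_0$ with values $a_i$ by Lemma~\ref{lem:split}(b), and let $y_F$ have values $a_i+\delta_i$, where $\delta_i=\eta'(\ell-j)$ for $w_i\in F_j\setminus F_{j-1}$. For small $\eta'>0$ the inclusions in the proof of Lemma~\ref{lem:eps} hold with $x=y_F$, $t=r$, and the flag constructed in (a) is $F$.
\end{proof}

\section{Nilpotent graded operators over $k$}\label{sec:graded}

In this section $W\ne0$ is a finite-dimensional $\mathbb R/\mathbb Z$-graded $k$-vector space, $r\in\mathbb R$ is arbitrary, $U=\operatorname{End}_r(W)$, $H=H(W)$, which is a finite group, and $\operatorname{Nil}(U)$ is the set of nilpotent elements of $U$. By Lemma~\ref{lem:image} the functions $\mathbf 1_{\mathfrak p_F}$ are the ones whose masses we control. We show that the $\mathfrak n_F$ account for all invariant functions on $\operatorname{Nil}(U)$, and that on $\operatorname{Nil}(U)$ the $\mathfrak n_F$ can be traded for the $\mathfrak p_F$.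

A \emph{homogeneous Jordan basis} for $E\in\operatorname{Nil}(U)$ is a basis $(w_{a,i})_{1\le i\le n_a}$ of homogeneous vectors with $Ew_{a,i}=w_{a,i+1}$, where $w_{a,n_a+1}=0$. For fixed $a$ the vectors $w_{a,i}$ form a \emph{string} of length $n_a$. Put $k^E_j(\gamma)=\dim\ker(E^j|_{W_\gamma})$.

\begin{lemma}\label{lem:jordan}
Every $E\in\operatorname{Nil}(U)$ has a homogeneous Jordan basis, and the numbers $k^E_j(\gamma)$ determine the $H$-orbit of $E$.
\end{lemma}

\begin{proof}
Let $E^l=0\ne E^{l-1}$. Choose a homogeneous $w$ with $E^{l-1}w\ne0$ and a functional $f$ that vanishes on all but one $W_\gamma$ and has $f(E^{l-1}w)\ne0$. Put $S=\langle w,Ew,\dots,E^{l-1}w\rangle$ and $S'=\bigcap_{j<l}\ker(f\circ E^j)$. Both are graded, since $E^jw$ is homogeneous and $f\circ E^j$ vanishes on all but one $W_\gamma$, and both are $E$-stable, since $E^l=0$. Moreover $S'$ has codimension at most $l$. If $v=\sum_{i\ge i_0}a_iE^iw$ with $a_{i_0}\ne0$, then $f(E^{l-1-i_0}v)=a_{i_0}f(E^{l-1}w)\ne0$. This shows that $\dim S=l$ and $S\cap S'=0$, so $W=S\oplus S'$, and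 we induct on $\dim W$.

The kernel of $E^j$ is spanned by the last $j$ vectors of each string, so $N_j(\gamma)=k^E_j(\gamma)-k^E_{j-1}(\gamma)$ is the number of basis vectors in $W_\gamma$ that are $j$-th from the end of their string. Such a vector fails to be the first of its string exactly when it is the image of a basis vector in $W_{\gamma-r}$ that is $(j+1)$-st from the end. So there are $N_j(\gamma)-N_{j+1}(\gamma-r)$ strings of length $j$ that start in degree $\gamma$. If two operators have the same numbers of strings for all $j$ and $\gamma$, matching their Jordan bases string by string defines an element of $H$ that conjugates one to the other.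
\end{proof}

\begin{lemma}\label{lem:span}
The $H$-invariant functions on $U$ with support in $\operatorname{Nil}(U)$ are spanned by the functions $\sum_{h\in H}\mathbf 1_{\mathfrak n_{hF}}$, with $F$ a graded flag.
\end{lemma}

\begin{proof}
These functions are $H$-invariant with support in $\operatorname{Nil}(U)$. Order the finitely many nilpotent orbits by declaring $\operatorname{Ad}(H)E'\preceq\operatorname{Ad}(H)E$ if $k_j^{E'}(\gamma)\ge k_j^E(\gamma)$ for all $j,\gamma$; this is a partial order by Lemma~\ref{lem:jordan}. For $E\in\operatorname{Nil}(U)$ let $F$ be the graded flag $F_j=\ker E^j$. Then $E\in\mathfrak n_F$. If $E'\in\mathfrak n_{hF}$, then $E'^j$ kills $hF_j$, so $k^{E'}_j(\gamma)\ge\dim(hF_j\cap W_\gamma)=k^E_j(\gamma)$. Hence $\sum_h\mathbf 1_{\mathfrak n_{hF}}$ is a positive multiple of $\mathbf 1_{\operatorname{Ad}(H)E}$ plus a combination of characteristic functions of strictly lower orbits. Induction on the order puts each $\mathbf 1_{\operatorname{Ad}(H)E}$ in the span.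
\end{proof}

The next lemma generalizes \eqref{eq:gl2mobius}. The right side of that formula is $q^{-1}$ times the sum of $(-1)^{\text{length}}$ over the $E$-stable flags of $k^2$, and the same alternating sum detects $E=0$ in general.

\begin{lemma}\label{lem:mobius}
For each graded flag $F$ there are constants $c_{F'}$, indexed by the graded flags $F'$ that refine $F$, such that $\mathbf 1_{\mathfrak n_F}(E)=\sum_{F'}c_{F'}\mathbf 1_{\mathfrak p_{F'}}(E)$ for all $E\in\operatorname{Nil}(U)$.
\end{lemma}

\begin{proof}
For a graded space $S$ with $d_\gamma=\dim S_\gamma$ put $\kappa(S)=\prod_\gamma(-1)^{d_\gamma}q^{d_\gamma(d_\gamma-1)/2}\ne0$. Let $\binom di_q$ be the number of $i$-dimensional subspaces of $k^d$. The $q$-binomial theorem $\prod_{i=0}^{d-1}(1+q^i\xi)=\sum_iq^{i(i-1)/2}\binom di_q\xi^i$ at $\xi=-1$ shows that $\sum_i(-1)^iq^{i(i-1)/2}\binom di_q$ is $0$ for $d\ge1$ and $1$ for $d=0$. A graded subspace is a choice of a subspace in each degree, so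
\begin{equation}\label{eq:kappa}
\sum_{S'\subseteq S\text{ graded}}\kappa(S')=\begin{cases}1,&S=0,\\0,&S\ne0.\end{cases}
\end{equation}

Let $E$ be nilpotent of degree $r$ on a graded space $Q\ne0$, and let $\mathcal L$ be the set of $E$-stable graded subspaces of $Q$. We compare two functions on $\mathcal L$. Let $\chi(S)=\sum(-1)^i$, the sum over all chains $0=S_0\subsetneq\dots\subsetneq S_i=S$ in $\mathcal L$. Then $\chi(0)=1$, and removing the top member of a chain gives $\chi(S)=-\sum_{S'\subsetneq S}\chi(S')$ for $S\ne0$. Let $\chi'(S)=\kappa(S)$ if $ES=0$ and $\chi'(S)=0$ otherwise. Then $\chi'(0)=1$. Every graded subspace of $\ker E$ is $E$-stable, so for $S\ne0$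
\[
\sum_{S'\in\mathcal L,\ S'\subseteq S}\chi'(S')=\sum_{S'\subseteq S\cap\ker E\text{ graded}}\kappa(S')=0
\]
by \eqref{eq:kappa}, because the nilpotent operator $E$ has a nonzero kernel on $S$. So $\chi$ and $\chi'$ satisfy the same recursion and are equal. At $S=Q$: the sum of $(-1)^{\text{length}}$ over the $E$-stable graded flags of $Q$ is $\kappa(Q)$ if $E=0$, and $0$ if $E\ne0$.

Now let $Q_j=F_j/F_{j-1}$. A refinement $F'$ of $F$ is a choice of a graded flag on each $Q_j$, say of length $\ell_j(F')$; put $c_{F'}=\prod_j\kappa(Q_j)^{-1}(-1)^{\ell_j(F')}$. If $E\in\operatorname{Nil}(U)\cap\mathfrak p_F$, then $E$ induces nilpotent operators $E_j$ on the $Q_j$, and $E\in\mathfrak p_{F'}$ exactly when the flag on each $Q_j$ is $E_j$-stable. So $\sum_{F'}c_{F'}\mathbf 1_{\mathfrak p_{F'}}(E)$ factors as a product over $j$, and it is $1$ if all $E_j$ vanish, that is, if $E\in\mathfrak n_F$, and $0$ otherwise. If $E\notin\mathfrak p_F$, both sides vanish, since $\mathfrak n_F$ and all $\mathfrak p_{F'}$ lie in $\mathfrak p_F$.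
\end{proof}

Nilpotency is needed: for $W=k$ in a single degree and $r=0$, the only flag has $\mathfrak n_F=0$ and $\mathfrak p_F=U=k$.

\section{Consequences of vanishing on the lattices $\mathfrak g_{y,r}$}\label{sec:near}

Fix $r$ and $\varepsilon=\varepsilon(r)$ as in Lemma~\ref{lem:eps}. Let $T$ be an invariant distribution. For a point $x_0$ put $W=W_{x_0}$, $U=\operatorname{End}_r(W)$, $H=H(W)$, and for a function $\varphi$ on $U$ let $\tilde T(\varphi)=T(\varphi\circ\operatorname{pr})$, where $\varphi\circ\operatorname{pr}$ is extended by $0$ outside $\mathfrak g_{x_0,r}$. Since $G_{x_0}$ maps onto $H$, the functional $\tilde T$ is $H$-invariant. If $T[\mathfrak g_{y,r}]=0$ for all $y$, then Lemma~\ref{lem:image}(b) gives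
\begin{equation}\label{eq:pzero}
\tilde T(\mathbf 1_{\mathfrak p_F})=T[\mathfrak g_{y_F,r}]=0\qquad\text{for every graded flag }F\text{ of }W.
\end{equation}

The first consequence is the last move of the descent. It concerns cosets of $\mathfrak p_F$ in $U$. The Fourier transform of a function that is invariant under $\mathfrak p_F$ has support in the annihilator of $\mathfrak p_F$, which consists of nilpotent operators, so Lemma~\ref{lem:span} applies on the dual side. No support condition on $T$ is needed.

\begin{lemma}\label{lem:cosets}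
Let $T$ be invariant with $T[\mathfrak g_{y,r}]=0$ for all $y$. Then $T[X+\mathfrak g_{x,r}]=0$ for all $x$ and all $X\in\mathfrak g_{x,r-\varepsilon}$.
\end{lemma}

\begin{proof}
Take $x_0$ as in Lemma~\ref{lem:eps}. Then $X\in\mathfrak g_{x_0,r}$, and by Lemma~\ref{lem:image}(a) there is a graded flag $F$ with $\mathbf 1_{X+\mathfrak g_{x,r}}=\mathbf 1_{\bar X+\mathfrak p_F}\circ\operatorname{pr}$.

Let $U^\vee=\operatorname{End}_{-r}(W)$. Since $U=\bigoplus_\gamma\operatorname{Hom}(W_\gamma,W_{\gamma+r})$ and $U^\vee=\bigoplus_\gamma\operatorname{Hom}(W_{\gamma+r},W_\gamma)$, the form $\operatorname{tr}(EE')$ is a perfect $H$-invariant pairing of $U$ with $U^\vee$; in a homogeneous basis, $E_{ij}\in U$ is dual to $E_{ji}\in U^\vee$. Let $\psi$ be a nontrivial character of the additive group of $k$, and put $\hat\varphi(E')=\sum_{E\in U}\varphi(E)\psi(\operatorname{tr}EE')$. The map $\varphi\mapsto\hat\varphi$ is $H$-equivariant, it is injective by Fourier inversion, and for a subspace $A\subseteq U$ with annihilator $A^\perp$ the transform of $\mathbf 1_{E_0+A}$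 is $E'\mapsto|A|\,\psi(\operatorname{tr}E_0E')\,\mathbf 1_{A^\perp}(E')$.

For any graded flag $F'$ the annihilator of $\mathfrak p_{F'}$ is $\mathfrak n^\vee_{F'}=\{E'\in U^\vee:E'F'_j\subseteq F'_{j-1}\}$. Indeed, take a homogeneous basis adapted to $F'$ and let $\iota(i)$ be the least $j$ with $w_i\in F'_j$. Then $\mathfrak p_{F'}$ is spanned by the $E_{ij}\in U$ with $\iota(i)\le\iota(j)$, so $\mathfrak p_{F'}^\perp$ is spanned by the $E_{ji}\in U^\vee$ with $\iota(j)<\iota(i)$, and these span $\mathfrak n^\vee_{F'}$.

The function $\Phi=\sum_{h\in H}\mathbf 1_{\operatorname{Ad}(h)(\bar X+\mathfrak p_F)}$ is $H$-invariant, so $\hat\Phi$ is $H$-invariant, with support in $\bigcup_h\mathfrak n^\vee_{hF}\subseteq\operatorname{Nil}(U^\vee)$. By Lemma~\ref{lem:span} for $U^\vee$ we can write $\hat\Phi=\sum_{F'}b_{F'}\sum_h\mathbf 1_{\mathfrak n^\vee_{hF'}}$. The transform of $\mathbf 1_{\mathfrak p_{hF'}}$ is $|\mathfrak p_{F'}|\,\mathbf 1_{\mathfrak n^\vee_{hF'}}$, so injectivity gives $\Phi=\sum_{F'}b_{F'}|\mathfrak p_{F'}|^{-1}\sum_h\mathbf 1_{\mathfrak p_{hF'}}$.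 By \eqref{eq:pzero}, $T[X+\mathfrak g_{x,r}]=|H|^{-1}\tilde T(\Phi)=0$.
\end{proof}

The second consequence raises the level of the lattices. Here $T$ must have support strictly deeper than $r$.

\begin{lemma}\label{lem:deeper}
Let $r<r_1$ and $T\in J(\mathfrak g_{r_1})$ with $T[\mathfrak g_{y,r}]=0$ for all $y$. Then $T[\mathfrak g_{x,t}]=0$ for all $x$ and all $t\in(r,r+\varepsilon]$.
\end{lemma}

\begin{proof}
Take $x_0$ as in Lemma~\ref{lem:eps}. By Lemma~\ref{lem:image}(a), $T[\mathfrak g_{x,t}]=\tilde T(\mathbf 1_{\mathfrak n})$ with $\mathfrak n\subseteq\operatorname{Nil}(U)$. By $H$-invariance this equals $|H|^{-1}\tilde T\big(\sum_h\mathbf 1_{\operatorname{Ad}(h)\mathfrak n}\big)$, which by Lemma~\ref{lem:span} is a combination of numbers $\tilde T(\mathbf 1_{\mathfrak n_F})$. If $\varphi$ vanishes on $\operatorname{Nil}(U)$, then $\varphi\circ\operatorname{pr}$ vanishes on $\mathfrak g_{r_1}$ by Lemma~\ref{lem:nilred}, as $r<r_1$, and $\tilde T(\varphi)=0$. So Lemma~\ref{lem:mobius} gives $\tilde T(\mathbf 1_{\mathfrak n_F})=\sum_{F'}c_{F'}\tilde T(\mathbf 1_{\mathfrak p_{F'}})$,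 which is $0$ by \eqref{eq:pzero}.
\end{proof}

\section{Descent}\label{sec:descent}

\begin{proposition}\label{prop:descent}
If $T\in J(\mathfrak g_r)$ and $T[\mathfrak g_{y,r}]=0$ for all $y\in B(G)$, then $T$ vanishes on $D_r$.
\end{proposition}

Lemma~\ref{lem:cosets} handles the cosets $X+\mathfrak g_{x,r}$ with $\operatorname{dep}_x(X)\ge r-\varepsilon$. If the depth $s$ of $X$ is smaller and the coset meets $\mathfrak g_r$, then $\bar X$ is nilpotent. We lift $\bar X$ to a nilpotent matrix $e$ and move $x$ along a line $y_\sigma$ on which $e$ has depth $\sigma$. Three difficulties arise. The difference $X-e$ is deeper than $e$ at $x$ but need not remain so along the line; we first conjugate it into a small space $C$ (Lemmas~\ref{lem:slice} and \ref{lem:conj}). The lattice changes with the point; we compare masses in Lemma~\ref{lem:slide}. When $X-e$ catches up with $e$, we must start again with a new $e$; the choice of $C$ guarantees that this happens a bounded number of times (Lemma~\ref{lem:rank}).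

\subsection{A line through $x$ and a complement to the image of $\operatorname{ad}e$}\label{sub:setup}

Let $X$ have depth $s<r$ at $x$, with $\bar X\in\operatorname{End}_s(W_x)$ nilpotent. Take a homogeneous Jordan basis $(w_{a,i})_{1\le i\le n_a}$ for $\bar X$. Since $\bar X$ has degree $s$, there are real numbers $\beta_a$ with $w_{a,i}$ of degree $\beta_a+is+\mathbb Z$, and Lemma~\ref{lem:split}(b) gives a splitting basis $(v_{a,i})$ with symbols $w_{a,i}$ and values $\beta_a+is$. Define $e\,v_{a,i}=v_{a,i+1}$, where $v_{a,n_a+1}=0$. Then $e\in\mathfrak g_{x,s}$ and $\bar e=\bar X$, so $X\in e+\mathfrak g_{x,s+}$.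

Let $E_{bj,ai}$ be the matrix unit $v_{a,i}\mapsto v_{b,j}$, and give it the \emph{weight} $j-i$, an integer of absolute value at most $n-1$. This grades the algebra $\mathfrak g$, and $e$ has weight $1$. Subscripts $w$, $>0$, $\le0$ and so on denote weight parts of elements and subspaces. For $\sigma\in\mathbb R$ let $y_\sigma$ be the point with splitting basis $(v_{a,i})$ and values $\beta_a+i\sigma$, so that $y_s=x$. For $c\in K^\times$,
\begin{equation}\label{eq:depth}
\operatorname{dep}_{y_\sigma}(cE_{bj,ai})=\operatorname{val}(c)+\beta_b-\beta_a+(j-i)\sigma .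
\end{equation}
Hence each $\mathfrak g_{y_\sigma,u}$ is the sum of its weight parts, $e\in\mathfrak g_{y_\sigma,\sigma}$, and
\begin{equation}\label{eq:shift}
(\mathfrak g_{y_{\sigma'},u})_w=(\mathfrak g_{y_\sigma,\,u-w(\sigma'-\sigma)})_w .
\end{equation}
So an entry of weight $w$ gains depth at rate $w$ as $\sigma$ grows. Entries of weight $\le0$ lose ground against $e$, which gains at rate $1$.

Let $C$ be the span of the $E_{b1,ai}$ with $1\le i\le n_a$ and $n_b\ge n_a-i+1$. In the block $(b,a)$ these are the last $\min(n_a,n_b)$ entries of the first row. Their weights $1-i$ are $\le0$. For a single string, $C$ is the first row and $e+C$ is the set of companion matrices.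

\begin{lemma}\label{lem:slice}
For all $\sigma,u\in\mathbb R$ and all weights $w$,
\[
(\mathfrak g_{y_\sigma,u})_w=[e,(\mathfrak g_{y_\sigma,u-\sigma})_{w-1}]+(C\cap\mathfrak g_{y_\sigma,u})_w .
\]
In particular $\operatorname{ad}e$ maps $(\mathfrak g_{y_\sigma,u-\sigma})_{w-1}$ onto $(\mathfrak g_{y_\sigma,u})_w$ for $w\ge1$.
\end{lemma}

\begin{proof}
The right side lies in the left because $e\in\mathfrak g_{y_\sigma,\sigma}$ has weight $1$. For the other inclusion fix a block $(b,a)$, and write $E_{j,i}$ for $E_{bj,ai}$ if $1\le j\le n_b$, $1\le i\le n_a$, and $E_{j,i}=0$ otherwise. For $(j,i)$ in this range, $[e,E_{j,i}]=E_{j+1,i}-E_{j,i-1}$. By \eqref{eq:depth}, an element $cE_{j,i}$ of weight $w$ has depth $\ge u$ if and only if $\operatorname{val}(c)\ge u-\beta_b+\beta_a-w\sigma$, and the same inequality says that $cE_{j',i'}$ of weight $w-1$ has depth $\ge u-\sigma$. So it suffices to show that each $E_{j,i}$ on the diagonal $j-i=w$ is an integral combination of elements $[e,E_{j',i'}]$ with $j'-i'=w-1$ and of elements of $C$ on the diagonal $w$. Two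 consecutive elements $E_{j,i-1}$, $E_{j+1,i}$ of the diagonal differ by $[e,E_{j,i}]$, with $(j,i)$ in range, so it suffices to reach one element of each nonempty diagonal.
\begin{itemize}
\item If $w>0$, the first element is $E_{w+1,1}=[e,E_{w,1}]$.
\item If $n_b-n_a<w\le0$, the last element is $E_{n_b,n_b-w}=-[e,E_{n_b,n_b-w+1}]$, where $1\le n_b-w+1\le n_a$.
\item If $w\le\min(0,n_b-n_a)$, the first element $E_{1,1-w}$ lies in $C$, since $n_a-(1-w)+1=n_a+w\le n_b$.
\end{itemize}
The last assertion holds because $C$ has no positive weights.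
\end{proof}

\begin{remark}
All coefficients in this proof are $\pm1$, so the lemma holds in every characteristic. It uses all of $\mathfrak{gl}_n$: for $n=2$ and $e=E_{21}$ we have $[e,\operatorname{diag}(a,d)]=(a-d)e$, while on matrices of trace zero this becomes $2a\,e$.
\end{remark}

\begin{lemma}\label{lem:conj}
There are $g\in G$ and $Z\in C\cap\mathfrak g_{x,s+}$ with $\operatorname{Ad}(g)(X+\mathfrak g_{x,r})=e+Z+\mathfrak g_{x,r}$.
\end{lemma}

\begin{proof}
Let $\eta>0$ with $\mathfrak g_{x,s+}=\mathfrak g_{x,s+\eta}$. We show by induction on $l\ge1$ that there is $g_l\in1+\mathfrak g_{x,\eta}$ with $\operatorname{Ad}(g_l)X=e+Z_l+Q_l$, $Z_l\in C\cap\mathfrak g_{x,s+\eta}$, $Q_l\in\mathfrak g_{x,s+l\eta}$. For $l=1$ take $g_1=1$, $Z_1=0$. Given $l$, use Lemma~\ref{lem:slice} with $\sigma=s$ to write $Q_l=[e,Y]+Z'$ with $Y\in\mathfrak g_{x,l\eta}$ and $Z'\in C\cap\mathfrak g_{x,s+l\eta}$. By \eqref{eq:Ad},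
\[
\operatorname{Ad}(1+Y)(e+Z_l+Q_l)=e+Z_l+Z'+[Y,e]\big((1+Y)^{-1}-1\big)+[Y,Z_l+Q_l](1+Y)^{-1},
\]
the terms $[e,Y]$ and $[Y,e]$ having canceled. The fourth term lies in $\mathfrak g_{x,s+2l\eta}$ and the fifth in $\mathfrak g_{x,l\eta+s+\eta}$, so both lie in $\mathfrak g_{x,s+(l+1)\eta}$. Put $g_{l+1}=(1+Y)g_l$ and $Z_{l+1}=Z_l+Z'$. When $s+l\eta\ge r$ we have $Q_l\in\mathfrak g_{x,r}$, and $g=g_l$ preserves $\mathfrak g_{x,r}$.
\end{proof}

\subsection{Moving the point}

From $x=y_s$ to $y_{s'}$ with $s'>s$, the lattice of level $r$ shrinks in negative weights and grows in positive weights. As for $GL_2$, we cut the coset where the lattice shrinks and use conjugation where it grows. The step is kept below $\varepsilon/n$ so that depths change by less than $\varepsilon$, which is the room left between $s'$ and $r$.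

\begin{lemma}\label{lem:slide}
Let $\varepsilon=\varepsilon(r)$, let $s<s'\le\min(s+\varepsilon/n,\,r-\varepsilon)$, $y'=y_{s'}$, and $Z\in C\cap\mathfrak g_{y',s'}$. There are finitely many elements $A\in(\mathfrak g_{x,r})_{<0}$, all in $\mathfrak g_{y',s'+}$, and a constant $c>0$ such that for every invariant $T$
\[
T[e+Z+\mathfrak g_{x,r}]=c\sum_AT[e+Z+A+\mathfrak g_{y',r}].
\]
\end{lemma}

\begin{proof}
Put $\tau=s'-s$, $u=r-s'$ and $\Lambda=\mathfrak g_{x,r}\cap\mathfrak g_{y',r}$. For every weight $w$,
\begin{equation}\label{eq:room}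
|w|\tau\le(n-1)\varepsilon/n<\varepsilon\le u .
\end{equation}
By \eqref{eq:shift}, $(\mathfrak g_{y',r})_w=(\mathfrak g_{x,r-w\tau})_w$, so $\Lambda_w=(\mathfrak g_{x,r})_w$ for $w\ge0$ and $\Lambda_w=(\mathfrak g_{y',r})_w$ for $w\le0$.

\emph{Cutting.} It follows that $\mathfrak g_{x,r}$ is a disjoint union of finitely many cosets $A+\Lambda$ with $A\in(\mathfrak g_{x,r})_{<0}$. By \eqref{eq:shift}, $A_w\in\mathfrak g_{y',r+w\tau}$, and $r+w\tau>r-u=s'$ by \eqref{eq:room}; so $A\in\mathfrak g_{y',s'+}$. Thus $T[e+Z+\mathfrak g_{x,r}]=\sum_AT[e+B+\Lambda]$ with $B=Z+A$, where $B$ has weights $\le0$ and $e,B\in\mathfrak g_{y',s'}$. It remains to show that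
\begin{equation}\label{eq:fill}
T[e+B+\mathfrak g_{y',r}]=[\mathfrak g_{y',r}:\Lambda]\;T[e+B+\Lambda];
\end{equation}
then $c=[\mathfrak g_{y',r}:\Lambda]^{-1}$.

\emph{Conjugating.} Let $Y\in(\mathfrak g_{y',u})_{\ge0}$ and $g=1+Y$. By \eqref{eq:shift} and \eqref{eq:room}, $Y_w\in\mathfrak g_{x,u-w\tau}$ with $u-w\tau>0$. So $g$ preserves both $\mathfrak g_{y',r}$ and $\mathfrak g_{x,r}$, hence $\Lambda$. Since $[Y,e+B]\in\mathfrak g_{y',u+s'}=\mathfrak g_{y',r}$ and $(1+Y)^{-1}-1\in\mathfrak g_{y',u}$, formula \eqref{eq:Ad} gives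
\[
\operatorname{Ad}(g)(e+B)\in e+B+[Y,e+B]+\mathfrak g_{y',r+u}.
\]
Here $\mathfrak g_{y',r+u}\subseteq\Lambda$, because its part of weight $w$ lies in $\mathfrak g_{x,r+u-w\tau}\subseteq\mathfrak g_{x,r}$, and $[Y,e+B]_{\le0}\in(\mathfrak g_{y',r})_{\le0}\subseteq\Lambda$. Therefore
\[
\operatorname{Ad}(g)(e+B+\Lambda)=e+B+[Y,e+B]_{>0}+\Lambda .
\]
Let $A'\in(\mathfrak g_{y',r})_{>0}$. We solve $[Y,e+B]_{>0}=A'$ with $Y=\sum_{0\le j\le n-2}Y_j$, $Y_j\in(\mathfrak g_{y',u})_j$. Since $B$ has weights $\le0$, the equation in weight $w\ge1$ is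
\[
[e,Y_{w-1}]=-A'_w+\sum_{j\ge w}[Y_j,B_{w-j}].
\]
We take $w=n-1,n-2,\dots,1$ in turn. The right side involves only $Y_j$ that are already chosen and lies in $(\mathfrak g_{y',r})_w$, so Lemma~\ref{lem:slice} with $\sigma=s'$ provides $Y_{w-1}\in(\mathfrak g_{y',r-s'})_{w-1}$. Hence every coset $e+B+A'+\Lambda$ is conjugate to $e+B+\Lambda$. As $(\mathfrak g_{y',r})_{\le0}\subseteq\Lambda$, the lattice $\mathfrak g_{y',r}$ is a disjoint union of $[\mathfrak g_{y',r}:\Lambda]$ cosets $A'+\Lambda$ with $A'$ of this kind, and \eqref{eq:fill} follows.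
\end{proof}

\subsection{Growth of ranks}

For an operator $A$ on an $n$-dimensional space put $\rho(A)=\sum_{j=1}^n\operatorname{rank}(A^j)\le n^2$. When $Z$ catches up with $e$, the reduction becomes $\bar e+\bar Z$ with $\bar Z\ne0$ of the shape prescribed by $C$. Take $n=3$ and strings $w_{a,1}\mapsto w_{a,2}\mapsto0$, $w_{b,1}\mapsto0$, so $\rho(\bar e)=1$. The unit $E_{b1,a2}$ has this shape, and adding it joins the strings into $w_{a,1}\mapsto w_{a,2}\mapsto w_{b,1}\mapsto0$, with $\rho=3$. The unit $E_{b1,a1}$ does not, and adding it gives an operator of rank $1$ and square $0$, with $\rho=1$ again.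

\begin{lemma}\label{lem:rank}
Let $\bar e$ be a nilpotent operator on an $n$-dimensional $k$-vector space with Jordan basis $(w_{a,i})_{1\le i\le n_a}$, let $E_{b1,ai}$ be the matrix unit $w_{a,i}\mapsto w_{b,1}$, and let $\bar Z=\sum z_{bai}E_{b1,ai}\ne0$, where $z_{bai}\ne0$ only if $n_b\ge n_a-i+1$. Then $\rho(\bar e+\bar Z)>\rho(\bar e)$.
\end{lemma}

\begin{proof}
We degenerate $\bar e+\bar Z$ to $\bar e$. Let $\xi$ be an indeterminate, $\bar Z_\xi=\sum\xi^iz_{bai}E_{b1,ai}$, and $\Delta w_{a,i}=\xi^{-i}w_{a,i}$. Conjugation by $\Delta$ multiplies the matrix unit $w_{a,i}\mapsto w_{b,j}$ by $\xi^{i-j}$, so $\bar e+\bar Z_\xi=\xi\,\Delta(\bar e+\bar Z)\Delta^{-1}$, and $(\bar e+\bar Z_\xi)^j$ has the same rank over $k(\xi)$ as $(\bar e+\bar Z)^j$. Vectors with coordinates in $k[\xi]$ whose values at $\xi=0$ are independent are independent over $k(\xi)$, since a minor that is nonzero at $\xi=0$ is nonzero. As $\bar Z_\xi$ vanishes at $\xi=0$, we get $\operatorname{rank}(\bar e+\bar Z)^j\ge\operatorname{rank}\bar e^j$ for all $j$. We find one $j$ with strict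 inequality.

Let $i$ be minimal with some $z_{bai}\ne0$, let $N=\sum_{a',b}z_{ba'i}E_{b1,a'i}$ be the coefficient of $\xi^i$ in $\bar Z_\xi$, fix $a$ such that some $z_{bai}\ne0$, and put $j=n_a-i+1$, so $1\le j\le n$. A product with two or more factors $\bar Z_\xi$ is divisible by $\xi^{2i}$, and $2i\ge i+1$, so
\[
(\bar e+\bar Z_\xi)^j\equiv\bar e^j+\xi^iN_j\pmod{\xi^{i+1}},\qquad N_j=\sum_{l+l'=j-1}\bar e^{\,l}N\bar e^{\,l'} .
\]
We have $\bar e^jw_{a,i}=0$. For $l'>0$ the vector $\bar e^{\,l'}w_{a,i}$ is $w_{a,i+l'}$ or $0$ and is killed by $N$, so $N_jw_{a,i}=\bar e^{\,j-1}Nw_{a,i}=\sum_bz_{bai}w_{b,j}$. The hypothesis gives $n_b\ge j$ whenever $z_{bai}\ne0$, so this vector is nonzero, and it is not in the image of $\bar e^j$, which is spanned by the $w_{b,l}$ with $l>j$. Choose $u_1,\dots,u_d$ such that the $\bar e^ju_\nu$ form a basis of that image. The $d+1$ vectors $(\bar e+\bar Z_\xi)^ju_\nu$ and $\xi^{-i}(\bar e+\bar Z_\xi)^jw_{a,i}$ have coordinates in $k[\xi]$ and independent values at $\xi=0$. So $\operatorname{rank}(\bar e+\bar Z)^j\ge d+1$.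
\end{proof}

\subsection{Proof of Proposition~\ref{prop:descent}}

Let $\varepsilon=\varepsilon(r)$. Call a pair $(x,X)$ \emph{live} if $T[X+\mathfrak g_{x,r}]\ne0$. Since $D_r$ is spanned by the functions $\mathbf 1_{X+\mathfrak g_{x,r}}$, we must show that there is no live pair.

Let $(x,X)$ be live. By Lemma~\ref{lem:cosets}, $X\notin\mathfrak g_{x,r-\varepsilon}$, so $s=\operatorname{dep}_x(X)<r-\varepsilon$, and $\bar X\in\operatorname{End}_s(W_x)$ is nonzero. The coset $X+\mathfrak g_{x,r}$ meets $\mathfrak g_r$, because $T$ has support there, and all its elements have reduction $\bar X$; so $\bar X$ is nilpotent by Lemma~\ref{lem:nilred}. Construct $e$, $y_\sigma$, $C$ as in Section~\ref{sub:setup} and $Z$ as in Lemma~\ref{lem:conj}. By invariance, $T[e+Z+\mathfrak g_{x,r}]\ne0$.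

Write $Z=\sum z_{bai}E_{b1,ai}$. By \eqref{eq:depth}, for $z_{bai}\ne0$
\[
\operatorname{dep}_{y_\sigma}(z_{bai}E_{b1,ai})-\sigma=\operatorname{val}(z_{bai})+\beta_b-\beta_a-i\sigma .
\]
These finitely many affine functions of $\sigma$ are strictly decreasing, and they are positive at $\sigma=s$ because $Z\in\mathfrak g_{x,s+}$. Let $\sigma_1>s$ be the first $\sigma$ at which one of them vanishes, with $\sigma_1=\infty$ if $Z=0$. Put
\[
s'=\min(s+\varepsilon/n,\ r-\varepsilon,\ \sigma_1)>s,\qquad y'=y_{s'} .
\]
Then $Z\in\mathfrak g_{y',s'}$, and Lemma~\ref{lem:slide} gives an $A\in\mathfrak g_{y',s'+}$ such that $(y',X')$ is live, where $X'=e+Z+A\in\mathfrak g_{y',s'}$. By Lemma~\ref{lem:cosets}, $s'\ne r-\varepsilon$. The reduction of $X'$ in $\operatorname{End}_{s'}(W_{y'})$ is $\bar e+\bar Z$. The symbols of the $v_{a,i}$ in $W_{y'}$ form a Jordan basis for $\bar e$ with the same lengths $n_a$ as for $\bar X$, so $\rho(\bar e)=\rho(\bar X)>0$, and $\bar Z$ is a combination of the matrix units allowed in Lemma~\ref{lem:rank}. There are two cases.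
\begin{itemize}
\item[(i)] If $s'<\sigma_1$, then $\bar Z=0$, $\rho(\overline{X'})=\rho(\bar X)$, and $s'=s+\varepsilon/n$.
\item[(ii)] If $s'=\sigma_1$, then $\bar Z\ne0$, and $\rho(\overline{X'})>\rho(\bar X)$ by Lemma~\ref{lem:rank}.
\end{itemize}
In both cases $\overline{X'}\ne0$, so $\operatorname{dep}_{y'}(X')=s'$.

Thus a live pair of depth $s$ starts an infinite sequence of live pairs along which the depth increases and stays below $r-\varepsilon$, and $\rho$ of the reduction never decreases. Since $\varepsilon$ depends only on $r$, case (i) occurs at most $n(r-s)/\varepsilon$ times. Case (ii) occurs at most $n^2$ times, since $\rho\le n^2$. This is a contradiction. \qed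

\begin{remark}
The proposition fails without the support condition: Section~\ref{sec:sharp} constructs a positive invariant distribution whose support is an orbit disjoint from $\mathfrak g_r$. It gives mass zero to all $\mathfrak g_{y,r}$ and positive mass to any coset that meets the orbit.
\end{remark}

\section{Depth zero and the distributions $\mu_\lambda$}\label{sec:zero}

Proposition~\ref{prop:descent} bounds $\operatorname{res}_{D_r}J(\mathfrak g_r)$ by the number of independent masses $T[\mathfrak g_{y,r}]$. For $r=0$ the lattice $\mathfrak g_{y,0}$ is described by a flag in $k^n$, so its conjugacy class depends only on an ordered sequence of dimensions with sum $n$. To reach the bound $p(n)$ we show that the mass does not depend on the order.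

\begin{lemma}\label{lem:parahoric}
For every point $y$ there is a partition $\lambda$ of $n$ with $T[\mathfrak g_{y,0}]=T[\mathfrak P_\lambda]$ for every invariant $T$.
\end{lemma}

\begin{proof}
Let $L_t=\{\alpha_y\ge t\}$. Replacing $y$ by a conjugate, we may assume that $L_0=R^n$. A matrix lies in $\mathfrak g_{y,0}$ if and only if it preserves every $L_t$, and since $L_{t+1}=\varpi L_t$ it suffices to take $t\in[0,1]$. So $\mathfrak g_{y,0}$ is the preimage in $M_n(R)$ of $\mathfrak p_F=\{E\in M_n(k):EF_j\subseteq F_j\}$, where $F$ is the flag of $k^n$ formed by the subspaces $L_t/\varpi L_0$. Let $d=(d_1,\dots,d_\ell)$, $d_j=\dim F_j/F_{j-1}$, be the type of $F$. The group $GL_n(k)$ is transitive on flags of type $d$, with stabilizers of order $s_d=q^{\sum_{i<j}d_id_j}\prod_i|GL_{d_i}(k)|$. Hence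
\[
\sum_{h\in GL_n(k)}\mathbf 1_{\mathfrak p_{hF}}(E)=s_d\cdot\operatorname{fl}_d(E),
\]
where $\operatorname{fl}_d(E)$ is the number of $E$-stable flags of type $d$. The number $s_d$ is symmetric in the $d_i$, and so is $\operatorname{fl}_d(E)$. To exchange $d_j$ and $d_{j+1}$, fix $E$-stable subspaces for all members of the flag but the $j$-th, and let $M=F_{j+1}/F_{j-1}$, of dimension $d_j+d_{j+1}$. Passing to annihilators matches the $E$-stable subspaces of $M$ of dimension $d_j$ with the subspaces of $M^*$ of dimension $d_{j+1}$ that are stable under the transpose of $E$. A square matrix over a field is similar to its transpose, so these are as many as the $E$-stable subspaces of $M$ of dimension $d_{j+1}$.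

Since $\Gamma$ maps onto $GL_n(k)$ and $T$ is invariant, $T[\mathfrak g_{y,0}]$ is $|GL_n(k)|^{-1}s_d$ times the value of $T$ on the pullback of $\operatorname{fl}_d$ to $M_n(R)$. The same formula holds for $T[\mathfrak P_\lambda]$ with $\lambda$ in place of $d$. Take for $\lambda$ the partition obtained by sorting $d$.
\end{proof}

We now show that $\mu_\lambda\in J(\mathcal N)$. Invariance under $\Gamma$ is built into the definition; invariance under $G$ comes from the fact that the integral over $\mathfrak n_\lambda$ transforms under $P_\lambda$ by the character that makes integration over $G/P_\lambda$ possible. We use the following textbook facts, here and in Section~\ref{sec:sharp}.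
\begin{itemize}
\item[(H1)] If a $\sigma$-compact locally compact group $A$ acts continuously and transitively on a locally compact Hausdorff space $\Omega$, and $A_0$ is the stabilizer of a point, then the orbit map $A/A_0\to\Omega$ is a homeomorphism.
\item[(H2)] For a closed subgroup $A_0$ of a locally compact group $A$, a nonzero $A$-invariant Radon measure on $A/A_0$ is unique up to a scalar. It exists if $A$ and $A_0$ are unimodular, and it gives positive measure to nonempty open sets.
\item[(H3)] $GL_d(K)$ is unimodular, with Haar measure $|\det g|^{-d}\prod dg_{ij}$.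
\end{itemize}

\begin{lemma}\label{lem:invariant}
$\mu_\lambda\in J(\mathcal N)$. Moreover, if $c\in K^\times$ and $f_c(X)=f(cX)$, then $\mu_\lambda(f_c)=|c|^{-\dim\mathfrak n_\lambda}\mu_\lambda(f)$.
\end{lemma}

\begin{proof}
The last formula is the change of variable $Y\mapsto cY$, and $\mu_\lambda(f)=0$ if $f$ vanishes on the closed set $\mathcal N$. It remains to prove invariance. Write $P=P_\lambda$, $\mathfrak n=\mathfrak n_\lambda$. We have $G=\Gamma P$: if $F$ is a flag of type $\lambda$ in $V$, the quotients of the chain $F_j\cap R^n$ are torsion free, so $R^n$ has a basis adapted to $F$, and $F\in\Gamma F^\lambda$.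

For $f\in C_c^\infty(\mathfrak g)$ put $\varphi_f(g)=\int_{\mathfrak n}f(\operatorname{Ad}(g)Y)\,dY$, so that $\mu_\lambda(f)=\int_\Gamma\varphi_f(h)\,dh$. If $f$ has support in $\varpi^{-l}M_n(R)$ and is invariant under $\varpi^lM_n(R)$, with $l\ge1$, then by \eqref{eq:Ad} it is fixed by $\operatorname{Ad}(1+\varpi^{2l}M_n(R))$; so $\varphi_f$ is locally constant. Also
\begin{equation}\label{eq:equiv}
\varphi_f(gp)=\theta(p)\varphi_f(g)\quad(p\in P),\qquad\theta(p)=|\det(\operatorname{Ad}(p)|_{\mathfrak n})|^{-1}.
\end{equation}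

\emph{A measure on $P$.} Write $P=NM$ with $N=1+\mathfrak n$ and $M$ the group of block diagonal matrices, which is unimodular by (H3). Multiplication by $1+Y_0$ on the left or right acts on $N$ by $Y\mapsto Y_0+(1+Y_0)Y$ or $Y\mapsto Y_0+Y(1+Y_0)$, whose linear parts are unipotent; so $dY$ gives a left and right Haar measure $du$ on $N$. In the coordinates $p=ua$, $u\in N$, $a\in M$, the measure $d_rp=du\,da$ is right invariant under $M$, and under $N$ because $uau_0=u(au_0a^{-1})a$. Moreover
\begin{equation}\label{eq:modulus}
\int_P\Psi(p_0p)\,d_rp=\theta(p_0)\int_P\Psi(p)\,d_rp\qquad(p_0\in P,\ \Psi\in C_c^\infty(P)).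
\end{equation}
For $p_0\in N$ this holds since $du$ is left invariant and $\theta(p_0)=1$, the map $\operatorname{Ad}(p_0)$ being unipotent. For $p_0=a_0\in M$ write $a_0ua=(a_0ua_0^{-1})(a_0a)$ and change variables in $u$ and in $a$. These two cases generate $P$.

\emph{A formula for Haar measure on $G$.} The group $\Gamma\times P$ acts transitively on $G$ by $(h,p)\cdot g=hgp^{-1}$. Both the Haar measure of the unimodular group $G$ and the measure $\Phi\mapsto\int_\Gamma\int_P\Phi(hp)\,d_rp\,dh$ are invariant under this action. By (H1) and (H2) we can normalize $dg$ so that they are equal.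

\emph{Conclusion.} Let $\varphi$ be locally constant on $G$ with $\varphi(gp)=\theta(p)\varphi(g)$, let $\Phi=\varphi\cdot\mathbf 1_\Gamma$ and $\Phi^P(g)=\int_P\Phi(gp)\,d_rp$. By \eqref{eq:modulus}, $\Phi^P(gp_0)=\theta(p_0)\Phi^P(g)$. For $g\in\Gamma$ we have $\Phi^P(g)=\operatorname{vol}(P\cap\Gamma)\,\varphi(g)$, because $\theta$, a continuous character with positive real values, is trivial on the compact group $P\cap\Gamma$. As $G=\Gamma P$, it follows that $\Phi^P=\operatorname{vol}(P\cap\Gamma)\,\varphi$ on $G$. For $g_0\in G$,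
\[
\operatorname{vol}(P\cap\Gamma)\int_\Gamma\varphi(g_0h)\,dh=\int_\Gamma\int_P\Phi(g_0hp)\,d_rp\,dh=\int_G\Phi(g_0g)\,dg=\int_G\Phi(g)\,dg ,
\]
which does not depend on $g_0$. By \eqref{eq:equiv} this applies to $\varphi_f$, and $\varphi_{f\circ\operatorname{Ad}(g_0)}(h)=\varphi_f(g_0h)$. So $\mu_\lambda(f\circ\operatorname{Ad}(g_0))=\mu_\lambda(f)$.
\end{proof}

\begin{lemma}\label{lem:indep}
For every $r\in\mathbb R$ the restrictions $\operatorname{res}_{D_r}\mu_\lambda$ are linearly independent.
\end{lemma}

\begin{proof}
We separate the $\mu_\lambda$ by small neighborhoods of suitable nilpotent matrices, and then dilate these neighborhoods until they lie in $D_r$. If $Y$ is conjugate to an element of $\mathfrak n_\nu$, then $Y^j$ kills a subspace of dimension $\nu_1+\dots+\nu_j$, so $\operatorname{rank}(Y^j)\le n-(\nu_1+\dots+\nu_j)$. Let $E_\lambda$ kill the first block of standard basis vectors and send the $i$-th vector of the $j$-th block to the $i$-th vector of the $(j-1)$-st block; this makes sense as $i\le\lambda_j\le\lambda_{j-1}$. Then $E_\lambda\in\mathfrak n_\lambda$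 and $\ker E_\lambda^j=F^\lambda_j$, so $\operatorname{rank}(E_\lambda^j)=n-(\lambda_1+\dots+\lambda_j)$. Nonzero minors stay nonzero nearby, so for $l$ large every $E'\in E_\lambda+\varpi^lM_n(R)$ has $\operatorname{rank}(E'^j)\ge\operatorname{rank}(E_\lambda^j)$ for all $j$. Fix one such $l$ for all $\lambda$, and let $f_\lambda$ be the characteristic function of $E_\lambda+\varpi^lM_n(R)$. Then $\mu_\lambda(f_\lambda)>0$, since the integrand is nonnegative and equals $1$ near $(h,Y)=(1,E_\lambda)$. If $\mu_\nu(f_\lambda)\ne0$, some such $E'$ is conjugate to an element of $\mathfrak n_\nu$, and the two rank inequalities give $\nu_1+\dots+\nu_j\le\lambda_1+\dots+\lambda_j$ for all $j$. So the matrix $(\mu_\nu(f_\lambda))_{\nu,\lambda}$ is triangular for the dominance order on partitions, with nonzero diagonal, and is invertible.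

For an integer $l'$ the function $X\mapsto f_\lambda(\varpi^{l'}X)$ is invariant under $\varpi^{l-l'}M_n(R)$, which contains $\varpi^{\lceil r\rceil}M_n(R)$ once $l'\ge l-\lceil r\rceil$; then it lies in $D_r$. By Lemma~\ref{lem:invariant} the matrix of values of the $\mu_\nu$ on these functions is obtained from the previous one by multiplying the row $\nu$ by $q^{l'\dim\mathfrak n_\nu}$, so it is invertible.
\end{proof}

\begin{proposition}\label{prop:integer}
Let $m\in\mathbb Z$ and $T\in J(\mathfrak g_m)$. Then $\operatorname{res}_{D_m}T$ lies in the span of the $\operatorname{res}_{D_m}\mu_\lambda$. If $T[\varpi^m\mathfrak P_\lambda]=0$ for all $\lambda$, then $T$ vanishes on $D_m$.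
\end{proposition}

\begin{proof}
Let $m=0$. If all $T[\mathfrak P_\lambda]$ vanish, then all $T[\mathfrak g_{y,0}]$ vanish by Lemma~\ref{lem:parahoric}, and $T$ vanishes on $D_0$ by Proposition~\ref{prop:descent}. So $\operatorname{res}_{D_0}$ factors through the linear map $T\mapsto(T[\mathfrak P_\lambda])_\lambda$ from $J(\mathfrak g_0)$ to $\mathbb C^{p(n)}$, and $\dim\operatorname{res}_{D_0}J(\mathfrak g_0)\le p(n)$. By Lemmas~\ref{lem:invariant} and \ref{lem:indep}, the $\mu_\lambda\in J(\mathcal N)\subseteq J(\mathfrak g_0)$ have $p(n)$ independent restrictions, which therefore span.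

For general $m$ let $f^{(m)}(X)=f(\varpi^{-m}X)$ and $T_0(f)=T(f^{(m)})$. Since $\mathfrak g_{x,m}=\varpi^m\mathfrak g_{x,0}$, we have $\mathfrak g_m=\varpi^m\mathfrak g_0$, so $T_0\in J(\mathfrak g_0)$, and $f\mapsto f^{(m)}$ maps $D_0$ onto $D_m$ and $\mathbf 1_{\mathfrak P_\lambda}$ to $\mathbf 1_{\varpi^m\mathfrak P_\lambda}$. By Lemma~\ref{lem:invariant}, $\mu_\lambda(f^{(m)})=q^{-m\dim\mathfrak n_\lambda}\mu_\lambda(f)$. Both assertions for $T$ follow from those for $T_0$.
\end{proof}

\section{From integers to all $r$}\label{sec:raise}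

For $r\notin\mathbb Z$ we do not classify the lattices $\mathfrak g_{y,r}$. We subtract from $T$ a nilpotent distribution that agrees with it at the integer below $r$, and show that the vanishing of the difference propagates upward. Lemma~\ref{lem:deeper} and Proposition~\ref{prop:descent} push the vanishing a little past any level below $r$, and \eqref{eq:leftcont} passes to the limit.

\begin{proposition}\label{prop:raise}
Let $r_0\le r_1$ be real numbers, and let $T\in J(\mathfrak g_{r_1})$ vanish on $D_{r_0}$. Then $T$ vanishes on $D_{r_1}$.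
\end{proposition}

\begin{proof}
Let $S$ be the set of $t\in[r_0,r_1]$ such that $T$ vanishes on $D_t$. It contains $r_0$ and is an interval, as $D_t$ increases with $t$. Let $r=\sup S$. Then $r\in S$: this holds if $r=r_0$, and if $r>r_0$, then $D_r=\bigcup_{r_0\le t<r}D_t$ by \eqref{eq:leftcont}. Suppose that $r<r_1$, and put $t=\min(r+\varepsilon(r),r_1)>r$. The functions $\mathbf 1_{\mathfrak g_{y,r}}$ lie in $D_r$, so Lemma~\ref{lem:deeper} gives $T[\mathfrak g_{x,t}]=0$ for all $x$. Since $T\in J(\mathfrak g_{r_1})\subseteq J(\mathfrak g_t)$, Proposition~\ref{prop:descent} at level $t$ gives $t\in S$, a contradiction. So $r_1=r\in S$.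
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}, parts (1)--(3)]
Let $T\in J(\mathfrak g_r)\subseteq J(\mathfrak g_m)$, where $m=\lfloor r\rfloor$. By Proposition~\ref{prop:integer} there are $c_\lambda\in\mathbb C$ such that $T'=T-\sum c_\lambda\mu_\lambda$ vanishes on $D_m$. Since $\mathcal N\subseteq\mathfrak g_r$, we have $T'\in J(\mathfrak g_r)$, and Proposition~\ref{prop:raise} shows that $T'$ vanishes on $D_r$. Thus
\[
\operatorname{res}_{D_r}J(\mathfrak g_r)\subseteq\operatorname{span}_\lambda(\operatorname{res}_{D_r}\mu_\lambda)\subseteq\operatorname{res}_{D_r}J(\mathcal N)\subseteq\operatorname{res}_{D_r}J(\mathfrak g_r).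
\]
This proves (1), and with Lemma~\ref{lem:indep} the first assertion of (2). If $T_1,T_2\in J(\mathfrak g_r)$ give the same mass to each $\varpi^m\mathfrak P_\lambda$, then $T_1-T_2$ vanishes on $D_m$ by Proposition~\ref{prop:integer}, hence on $D_r$ by Proposition~\ref{prop:raise}. This completes (2).

For (3) let $T\in J(\mathcal N)$, and choose $c_\lambda$ such that $T'=T-\sum c_\lambda\mu_\lambda$ vanishes on $D_0$. Then $T'\in J(\mathcal N)\subseteq J(\mathfrak g_t)$ for all $t\ge0$, so $T'$ vanishes on every $D_t$ by Proposition~\ref{prop:raise}. Every $f\in C_c^\infty(\mathfrak g)$ is invariant under $\varpi^lM_n(R)$ for some $l\ge0$ and so lies in $D_l$. Hence $T'=0$, and the $\mu_\lambda$ span $J(\mathcal N)$. They are independent by Lemma~\ref{lem:indep}.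
\end{proof}

\section{Sharpness}\label{sec:sharp}

By Proposition~\ref{prop:charpoly}, $\mathfrak g_t$ depends only on the integers $\lceil t\rceil,\lceil2t\rceil,\dots,\lceil nt\rceil$, so it can change only when $t$ passes a rational number $a/b$ with $b\le n$. At such a number a matrix with eigenvalues of valuation $a/b$ drops out, and the invariant measure on its orbit is the distribution that breaks the equality.

\begin{proof}[Proof of Theorem~\ref{thm:main}, part (4)]
Suppose first that $[s,r)$ contains no rational number with denominator at most $n$. Let $X\in\mathfrak g_s$ and $c_i(X)\ne0$. Then $\operatorname{val}(c_i(X))/i\ge s$ is such a number, so it is $\ge r$. By Proposition~\ref{prop:charpoly}, $\mathfrak g_s\subseteq\mathfrak g_r$. Next, if $\mathfrak g_s\subseteq\mathfrak g_r$, then $J(\mathcal N)\subseteq J(\mathfrak g_s)\subseteq J(\mathfrak g_r)$, and the restrictions to $D_r$ are equal by part (1). It remains to show that the restrictions differ if $[s,r)$ contains a number $a/b$ with $\gcd(a,b)=1$ and $1\le b\le n$.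

\emph{The element.} On the standard basis $(v_l)$ define $Xv_l=v_{l+1}$ for $l<b$, $Xv_b=\varpi^av_1$, and $Xv_l=0$ for $l>b$. Let $z$ be the point with values $la/b$ on $v_l$ for $l\le b$ and $0$ on $v_l$ for $l>b$. Then $X\in\mathfrak g_{z,a/b}\subseteq\mathfrak g_s$. Since $X^bv_1=\varpi^av_1$, the operator $\bar X^b$ fixes the symbol of $v_1$, so $\bar X\in\operatorname{End}_{a/b}(W_z)$ is not nilpotent. As $a/b<r$, every element of $X+\mathfrak g_{z,r}$ has reduction $\bar X$, and Lemma~\ref{lem:nilred} shows that this coset does not meet $\mathfrak g_r$. So $X\notin\mathfrak g_r$, and $f=\mathbf 1_{X+\mathfrak g_{z,r}}\in D_r$ vanishes on $\mathcal N$ and is killed by $J(\mathcal N)$.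

\emph{Its orbit is closed.} The characteristic polynomial of $X$ is $\xi^{n-b}\pi(\xi)$ with $\pi(\xi)=\xi^b-\varpi^a$. A root of $\pi$ has valuation $a/b$, in lowest terms, so it generates an extension of ramification index divisible by $b$, hence of degree at least $b$. Thus $\pi$ is irreducible and $K'=K[\xi]/(\pi)$ is a field. Let $\pi_X=\pi$ if $b=n$ and $\pi_X=\xi\pi$ if $b<n$. Then $\pi_X(X)=0$, and $K[\xi]/(\pi_X)$ is $K'$ or $K'\times K$; no separability is needed for this. A matrix $Y$ with $\pi_X(Y)=0$ makes $V$ a module $K'^{\,i}\oplus K^j$ over this ring, with characteristic polynomial $\pi^i\xi^j$, which determines $i$ and $j$ and hence the conjugacy class of $Y$. So the orbit of $X$ is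
\[
\mathcal O=\{Y:\pi_X(Y)=0,\ \det(\xi-Y)=\det(\xi-X)\},
\]
a closed subset of $\mathfrak g$.

\emph{The distribution.} The centralizer $Z_G(X)$ is the automorphism group of the module $K'\oplus K^{n-b}$, namely $K'^\times\times GL_{n-b}(K)$, which is unimodular by (H3). By (H2), $G/Z_G(X)$ carries an invariant Radon measure, and by (H1) it is homeomorphic to $\mathcal O$. Since $\mathcal O$ is closed, functions in $C_c^\infty(\mathfrak g)$ restrict to compactly supported functions on $\mathcal O$, and integration defines an invariant distribution $T$ with support in $\mathcal O\subseteq\mathfrak g_s$. So $T\in J(\mathfrak g_s)$, and $T(f)>0$ because $f$ is the characteristic function of an open set that contains $X$. Therefore $\operatorname{res}_{D_r}T\notin\operatorname{res}_{D_r}J(\mathcal N)$.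

The second condition in (4) implies the third, the third implies the first, and the first implies the second, so the three are equivalent.
\end{proof}

\begin{thebibliography}{9}

\bibitem{BL02} Broussous--Lemaire, 2002.

\bibitem{BT84} Bruhat--Tits, 1984.

\bibitem{Homog} \emph{Some Results On Homogeneity Results For GLn},
\texttt{https://deepblue.lib.umich.edu/\allowbreak bitstream/\allowbreak handle/\allowbreak 2027.42/\allowbreak 172746/\allowbreak yiwchen\_1.pdf?\allowbreak isAllowed=y\&\allowbreak sequence=1}

\end{thebibliography}
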